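\title{Every union ultrafilter is stable}

\begin{abstract}
A union ultrafilter is an ultrafilter on the nonempty finite subsets of $\omega$ in which every member contains a member of the form $FU(s)$, the set of finite unions of an infinite sequence $s$ of pairwise disjoint sets. It is stable if every countable decreasing chain of such members can be diagonalized inside the ultrafilter. We prove in ZFC that every union ultrafilter, ordered or not, is stable. This disproves the conjecture that a union ultrafilter that is not stable is consistent with ZFC. The proof rests on an explicit 2-coloring, the parity of the length of an orbit, which forces every monochromatic set $FU(t)$ to leave the chain at only finitely many steps. An argument with idempotent ultrafilters shows that ``finitely many'' cannot be replaced by a fixed bound.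
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\omega=\{0,1,2,\dots\}$, and let $\mathrm{Fin}$ be the set of nonempty finite subsets of $\omega$. For $x,y\in\mathrm{Fin}$ write $x<y$ if $\max x<\min y$. A \emph{disjoint sequence} is an infinite sequence $s=(s_j)_{j\in\omega}$ of pairwise disjoint elements of $\mathrm{Fin}$; it is \emph{ordered} if $s_j<s_{j+1}$ for all $j$. Let $FU(s)$ be the set of all unions $\bigcup_{j\in F}s_j$ with $F\subseteq\omega$ finite and nonempty. A disjoint sequence $t$ is a \emph{condensation} of $s$ if every term of $t$ lies in $FU(s)$, and \emph{almost a condensation} of $s$ if all but finitely many terms do. Two observations are used throughout.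
\begin{itemize}
\item[(F1)] The union of two elements of $FU(s)$ lies in $FU(s)$. Hence $t$ is a condensation of $s$ if and only if $FU(t)\subseteq FU(s)$.
\item[(F2)] The terms of a disjoint sequence have distinct minima, so at most $k$ terms have minimum less than $k$.
\end{itemize}
A \emph{tower} is a family $(s^n)_{n\in\omega}$ of disjoint sequences in which $s^{n+1}$ is a condensation of $s^n$ for every $n$. By (F1) this means $FU(s^0)\supseteq FU(s^1)\supseteq\cdots$.

Recall that an ultrafilter on a set $X$ is a family of nonempty subsets of $X$ that is closed under supersets and finite intersections and contains, for each $A\subseteq X$, either $A$ or $X\setminus A$. If a member of an ultrafilter is partitioned into finitely many pieces, exactly one piece is a member. Every family of sets whose finite subfamilies have nonempty intersection is contained in an ultrafilter.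

An ultrafilter $u$ on $\mathrm{Fin}$ is a \emph{union ultrafilter} if for every $A\in u$ there is a disjoint sequence $s$ with $FU(s)\subseteq A$ and $FU(s)\in u$. It is an \emph{ordered union ultrafilter} if $s$ can always be chosen ordered. A union ultrafilter $u$ is \emph{stable} if for every tower $(s^n)$ with $FU(s^n)\in u$ for all $n$ there is a disjoint sequence $t$ with $FU(t)\in u$ that is almost a condensation of every $s^n$. The word ``almost'' cannot be dropped: if $s^n$ consists of the singletons $\{p\}$ with $p\ge n$, then no set lies in every $FU(s^n)$.

The question whether there can be an (ordered) union ultrafilter that is not stable comes from \cite{IFU}. The conjecture that we test is that the existence of such an ultrafilter is consistent with ZFC. It is false, in both versions.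

\begin{theorem}\label{thm:stable}
Let $u$ be a union ultrafilter, and let $(s^n)$ be a tower with $FU(s^n)\in u$ for all $n$. Then there is a disjoint sequence $t$ with $FU(t)\in u$ that is almost a condensation of every $s^n$. If $u$ is ordered, $t$ can be chosen ordered.
\end{theorem}

No hypothesis beyond ZFC is used. So ZFC proves that every union ultrafilter is stable, and in particular that every ordered union ultrafilter is stable. The conclusion extends to arbitrary members of $u$.

\begin{theorem}\label{thm:strong}
Let $u$ be a union ultrafilter and let $A_n\in u$ for $n\in\omega$. Then there are a disjoint sequence $t$ with $FU(t)\in u$, ordered if $u$ is ordered, and numbers $k_n$ such that $FU((t_j)_{j\ge k_n})\subseteq A_n$ for every $n$.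
\end{theorem}

\subsection*{What one would guess}
The definition of a union ultrafilter treats one set $A$ at a time, while stability treats countably many sets at once. Ultrafilters on $\omega$ show what is at stake. Let $U$ be an ultrafilter on $\omega$ that contains all cofinite sets, and consider the property (P): for all $A_0,A_1,\ldots\in U$ there is $X\in U$ with $X\setminus A_n$ finite for every $n$.

Property (P) can fail. Partition $\omega$ into infinite sets $D_0,D_1,\dots$ and put $A_n=\bigcup_{k\ge n}D_k$. Take the sets $A_n$ together with the complements of all sets $X$ that meet each $D_k$ in a finite set. An intersection of finitely many of these contains almost all of some $D_n$, so they lie in an ultrafilter $U$. If $X\setminus A_n$ is finite for all $n$, then $X$ meets each $D_k$ in a finite set, so $X\notin U$.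

Property (P) does hold if every 2-coloring of the pairs from $\omega$ is constant on the pairs from some $H\in U$. Color $p<q$ ``yes'' if $q\in A_0\cap\dots\cap A_p$. For $p\in H$ the set $H\cap A_0\cap\dots\cap A_p$ is in $U$, hence infinite, so the color on $H$ is ``yes''. Given $n$, take $p\in H$ with $p\ge n$; all points of $H$ above $p$ lie in $A_n$.

A union ultrafilter supplies homogeneous sets only for colorings of single elements of $\mathrm{Fin}$. One can store a pair $x<y$ in the set $x\cup y$, but the set does not remember where it was cut. This suggests that the argument with pairs is unavailable and that a failure of stability could be arranged as for (P). The tower that imitates that failure is our test case.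

\begin{example}[the model tower]\label{ex:model}
Partition $\omega$ into infinite sets $D_0,D_1,\dots$, and let $s^n$ enumerate the singletons $\{p\}$ with $p\in\bigcup_{k\ge n}D_k$. Then $FU(s^0)=\mathrm{Fin}$, and $x\in FU(s^n)$ if and only if $x$ misses $D_0\cup\dots\cup D_{n-1}$. A disjoint sequence $t$ is almost a condensation of every $s^n$ if and only if each $D_k$ meets only finitely many terms of $t$.
\end{example}

\subsection*{The Ramsey-theoretic core}
For a tower $(s^n)$ and a set $E\subseteq FU(s^0)$ let
\[
N(E)=\{m:\ \forall k\ \exists v\in E\ (\min v\ge k \text{ and } v\in FU(s^m)\setminus FU(s^{m+1}))\}.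
\]
Thus $m\in N(E)$ if $E$ has elements arbitrarily far out that leave the tower at the step from $s^m$ to $s^{m+1}$. In the model tower $N(FU(s^0))=\omega$, as the singletons $\{p\}$ with $p\in D_m$ show.

\begin{theorem}\label{thm:core}
Let $(s^n)$ be a tower.
\begin{itemize}
\item[(a)] There is a 2-coloring of $FU(s^0)$ such that $N(FU(t))$ is finite for every disjoint sequence $t$ with $FU(t)\subseteq FU(s^0)$ monochromatic.
\item[(b)] ``Finite'' cannot be replaced by any fixed bound: if $N(FU(s^0))=\omega$, then for every finite coloring of $FU(s^0)$ and every $k$ there is an ordered $t$ with $FU(t)\subseteq FU(s^0)$ monochromatic and $|N(FU(t))|\ge k$.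
\end{itemize}
\end{theorem}

Part (b) says that no coloring obstructs any prescribed finite number of steps of the tower. Part (a) says that a single coloring obstructs infinitely many steps, and this is what stability requires. Section~\ref{sec:reduction} derives Theorems~\ref{thm:stable} and~\ref{thm:strong} from part (a). Sections~\ref{sec:levels} and~\ref{sec:coloring} prove part (a), and Section~\ref{sec:sharp} proves part (b).

\section{From finitely many steps to stability}\label{sec:reduction}

\begin{lemma}\label{lem:diag}
Let $(s^n)$ be a tower, let $E\subseteq FU(s^0)$ and $d\in\omega$ satisfy $m<d$ for all $m\in N(E)$, and let $t$ be a disjoint sequence with $FU(t)\subseteq E\cap FU(s^d)$. Then $t$ is almost a condensation of every $s^n$.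
\end{lemma}

\begin{proof}
For $n\le d$ every term of $t$ lies in $FU(s^d)\subseteq FU(s^n)$. We proceed by induction on $n\ge d$. Suppose that all but finitely many terms of $t$ lie in $FU(s^n)$. Since $n\notin N(E)$, there is $k$ such that no $v\in E$ with $\min v\ge k$ lies in $FU(s^n)\setminus FU(s^{n+1})$. By (F2) all but finitely many terms of $t$ have minimum at least $k$. A term that lies in $FU(s^n)$ and has minimum at least $k$ is an element of $E$, so it lies in $FU(s^{n+1})$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:stable} from Theorem~\ref{thm:core}(a)]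
Color $FU(s^0)$ as in Theorem~\ref{thm:core}(a). Since $FU(s^0)\in u$, one of the two color classes is in $u$. Since $u$ is a union ultrafilter, this class contains a set $E=FU(t^*)\in u$. The set $N(E)$ is finite; choose $d$ larger than all of its elements. Then $E\cap FU(s^d)\in u$, so there is a disjoint sequence $t$, ordered if $u$ is ordered, with $FU(t)\in u$ and $FU(t)\subseteq E\cap FU(s^d)$. Lemma~\ref{lem:diag} applies to $t$.
\end{proof}

The passage from $t^*$ to $t$ removes the finitely many steps in $N(E)$ by a single intersection. This is where finiteness of $N(E)$ is needed, and the size of $d$ plays no role.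

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Using the definition of a union ultrafilter, choose recursively disjoint sequences $s^n$ with $FU(s^n)\in u$, $FU(s^0)\subseteq A_0$ and $FU(s^{n+1})\subseteq A_{n+1}\cap FU(s^n)$. By (F1) they form a tower. Let $t$ be as in Theorem~\ref{thm:stable}, and choose $k_n$ with $t_j\in FU(s^n)$ for all $j\ge k_n$. By (F1), $FU((t_j)_{j\ge k_n})\subseteq FU(s^n)\subseteq A_n$.
\end{proof}

\section{Levels}\label{sec:levels}

Fix a tower $(s^n)$ for the rest of the paper. In the model tower each point $p$ carries a number, the index $k$ with $p\in D_k$, and the smallest such number in a set $z$ tells how far up the tower $z$ survives. We want such numbers in general. Two difficulties arise. A point may survive forever, as in a tower with $s^n=s^0$ for all $n$. And whether $p$ survives to stage $n$ in $z$ depends on $z$, because $z$ must contain the whole term of $s^n$ to which $p$ belongs.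

The first difficulty is removed by trimming. Let $r^n$ be the subsequence of $s^n$ consisting of the terms with minimum at least $n$. By (F2) only finitely many terms are discarded, so $r^n$ is a disjoint sequence, $r^0=s^0$, and
\begin{equation}\label{eq:trim}
FU(r^n)=\{x\in FU(s^n):\min x\ge n\}.
\end{equation}
A term of $r^{n+1}$ lies in $FU(s^n)$ and has minimum at least $n+1$, so it lies in $FU(r^n)$ by \eqref{eq:trim}. Thus $(r^n)$ is again a tower.

For $p\in\omega$ let $\sigma_n(p)$ be the term of $r^n$ that contains $p$, if there is one. If $\sigma_{n+1}(p)$ is defined, it is a union of terms of $r^n$, one of which contains $p$; so $\sigma_n(p)$ is defined and $\sigma_n(p)\subseteq\sigma_{n+1}(p)$. If $\sigma_n(p)$ is defined, then $n\le\min\sigma_n(p)\le p$. For $z\in FU(r^0)$ and $p\in z$, the set of $n$ such that $\sigma_n(p)$ is defined and contained in $z$ therefore contains $0$, is closed downward, and is bounded by $p$. Define the \emph{level of $p$ in $z$} and the \emph{level of $z$} by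
\[
h_z(p)=\max\{n:\sigma_n(p)\text{ is defined and }\sigma_n(p)\subseteq z\},\qquad \nu(z)=\min_{p\in z}h_z(p).
\]
Then
\begin{equation}\label{eq:bound}
\nu(z)\le h_z(p)\le p\qquad(p\in z).
\end{equation}
By downward closure, $\nu(z)\ge n$ holds if and only if $\sigma_n(p)$ is defined and contained in $z$ for every $p\in z$, that is, if and only if $z$ is a union of terms of $r^n$:
\begin{equation}\label{eq:nu}
\nu(z)\ge n\iff z\in FU(r^n).
\end{equation}
If $\min v\ge m+1$, then \eqref{eq:trim} and \eqref{eq:nu} show that $v\in FU(s^m)\setminus FU(s^{m+1})$ is equivalent to $\nu(v)=m$. Hence for $E\subseteq FU(s^0)$,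
\begin{equation}\label{eq:N}
N(E)=\{m:\ \forall k\ \exists v\in E\ (\min v\ge k \text{ and } \nu(v)=m)\}.
\end{equation}
In the model tower, if $p\in D_k$ then $\sigma_n(p)=\{p\}$ for $n\le\min(p,k)$ and is undefined otherwise, so $h_z(p)=\min(p,k)$ for every $z\ni p$.

The second difficulty is real. Let $s^0$ consist of all singletons and let $s^n$ consist of the pairs $\{2j,2j+1\}$ for every $n\ge1$. Then $\nu(\{2\})=\nu(\{3\})=0$ but $\nu(\{2,3\})=2$: the set $\{3\}$ completes the term $\sigma_1(2)$. A set $x$ has only finitely many terms waiting to be completed in this way, one for each point, so we can place $y$ beyond all of them. For $x\in FU(r^0)$ let $\kappa(x)$ be the least number greater than every element of $x$ and greater than every element of those sets $\sigma_{h_x(p)+1}(p)$, $p\in x$, that are defined. Write $x\ll y$ if $\min y\ge\kappa(x)$. Then $x\ll y$ implies $x<y$, and in the model tower the two relations coincide.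

\begin{lemma}\label{lem:levels}
Let $x,y\in FU(r^0)$ with $x\ll y$. Then $h_{x\cup y}(p)=h_x(p)$ for $p\in x$ and $h_{x\cup y}(p)=h_y(p)$ for $p\in y$. In particular $\nu(x\cup y)=\min(\nu(x),\nu(y))$.
\end{lemma}

\begin{proof}
A term contained in $x$ or in $y$ is contained in $x\cup y$, so levels do not decrease on passing to $x\cup y$.

Let $p\in x$ and $n=h_x(p)+1$, and suppose $h_{x\cup y}(p)\ge n$. Then $\sigma_n(p)$ is defined and contained in $x\cup y$. All its elements are less than $\kappa(x)\le\min y$, so $\sigma_n(p)\subseteq x$, contrary to the definition of $h_x(p)$.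

Let $p\in y$ and suppose $n=h_{x\cup y}(p)>h_y(p)$. Then $\sigma_n(p)$ is contained in $x\cup y$ but not in $y$, so it contains a point $p'\in x$, and $\sigma_n(p')=\sigma_n(p)\subseteq x\cup y$. By the previous paragraph $h_x(p')=h_{x\cup y}(p')\ge n$, so $\sigma_n(p')\subseteq x$. Then $p\in x\cap y$, which is impossible since $x<y$.
\end{proof}

\section{The coloring}\label{sec:coloring}

\subsection*{Orbits}
The coloring of pairs in Section~\ref{sec:intro} compares a position $p$ with an index of the chain. We need such a comparison inside a single set $z$, with no cut given in advance. For $z\in FU(r^0)$ and $i\ge\nu(z)$ let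
\[
M_z(i)=\max\{p\in z:h_z(p)\le i\},
\]
the last point of $z$ of level at most $i$. The set on the right is nonempty because $i\ge\nu(z)$, and it grows with $i$, so $M_z$ is nondecreasing. The input of $M_z$ is a level and the output is a position. By \eqref{eq:bound} the output can be fed back: for $p\in z$ we have $p\ge\nu(z)$, and $M_z(p)\ge p$ because $h_z(p)\le p$. The equation $M_z(p)=p$ says that every later point of $z$ has level greater than $p$, which is the analogue of the color ``yes''.

For $i\ge\nu(z)$ the \emph{orbit of $i$ in $z$} is the sequence
\[
p_0=M_z(i),\qquad p_{k+1}=M_z(p_k).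
\]
It is a nondecreasing sequence in the finite set $z$, and once $p_{k+1}=p_k$ it is constant. So it increases strictly up to some index and is constant from there on. Let $g_z(i)$ be that index: the least $k$ with $p_{k+1}=p_k$, equivalently the least $k$ such that $p_k$ is the final value of the orbit. Put
\[
g(z)=g_z(\nu(z)),\qquad \chi(z)=g(z)\bmod 2 .
\]
The coloring of Theorem~\ref{thm:core}(a) is $\chi$. The idea is that a set of lower level, placed in front of $w$, makes the orbit take one extra step before it enters $w$, and so should change the color.

\begin{example}\label{ex:hand}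
Take a model tower with $1\in D_0$, $3\in D_1$, $4\in D_2$, $5\in D_3$. The points $1,3,4,5$ have levels $0,1,2,3$ in every set that contains them.
\[
\begin{array}{c|c|l|c}
z&\nu(z)&\text{orbit of }\nu(z)&g(z)\\ \hline
\{4\}&2&4,4,\dots&0\\
\{3,4\}&1&3,4,4,\dots&1\\
\{4,5\}&2&4,5,5,\dots&1\\
\{3,4,5\}&1&3,5,5,\dots&1\\
\{1,3,4,5\}&0&1,3,5,5,\dots&2
\end{array}
\]
Placing $v=\{3\}$ in front of $\{4\}$ changes the color, as intended. Placing it in front of $w=\{4,5\}$ does not. The orbit gains the step at $3$, but it now enters $w$ with input $3$ instead of $\nu(w)=2$, and it skips the point $4$. Placing $x=\{1\}$ in front of $v\cup w$ adds a second step, and nothing more is skipped; see Figure~\ref{fig:orbit}. So $w$, $v\cup w$ and $x\cup v\cup w$ do not all have the same color.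
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\draw[->] (0,0) -- (6,0) node[right] {position};
\draw[->] (0,0) -- (0,5.5) node[above] {level};
\draw[dashed] (0,0) -- (5.4,5.4);
\draw[thick,->] (1,0) -- (1,1) -- (3,1) -- (3,3) -- (5,3) -- (5,5);
\fill (1,0) circle (4pt) (3,1) circle (4pt) (4,2) circle (4pt) (5,3) circle (4pt);
\node[below] at (1,-0.1) {$1$}; \node[below] at (3,-0.1) {$3$};
\node[below] at (4,-0.1) {$4$}; \node[below] at (5,-0.1) {$5$};
\node[left] at (0,1) {$1$}; \node[left] at (0,2) {$2$}; \node[left] at (0,3) {$3$};
\end{tikzpicture}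
\caption{The set $\{1,3,4,5\}$ with levels $0,1,2,3$; each point is drawn at (position, level). From a point, the orbit rises to the diagonal, which turns the position into a level, and then moves to the rightmost point at or below that level. The orbit is $1,3,5,5,\dots$, and the point $4$ is skipped.}\label{fig:orbit}
\end{figure}

The example contains the general mechanism: two sets placed in front add two steps, and entering $w$ with a larger input saves at most one step in total. The next lemma is the second half of this statement.

\begin{lemma}\label{lem:late}
Let $w\in FU(r^0)$ and $\nu(w)\le c\le b\le\min w$. Then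
\[
g(w)\ \ge\ g_w(c)\ \ge\ g_w(b)\ \ge\ g(w)-1 .
\]
\end{lemma}

\begin{proof}
Let $(\lambda_k)$, $(\gamma_k)$, $(\beta_k)$ be the orbits of $\nu(w)$, $c$, $b$ in $w$. Since $\lambda_0\in w$, we have $\nu(w)\le c\le b\le\lambda_0$. Applying the nondecreasing map $M_w$ to this chain $k+1$ times gives
\[
\lambda_k\le\gamma_k\le\beta_k\le\lambda_{k+1}\qquad(k\in\omega).
\]
For large $k$ all four terms are final values, so the three orbits have the same final value $B$, and all their terms are at most $B$. If $\lambda_k=B$ then $\gamma_k=B$; if $\gamma_k=B$ then $\beta_k=B$; if $\beta_k=B$ then $\lambda_{k+1}=B$. Since $g(w)$, $g_w(c)$, $g_w(b)$ are the first indices at which the orbits equal $B$, these three implications are the three inequalities.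
\end{proof}

\subsection*{Three sets of different levels}
To count the added steps we need $M$ on a union. Let $x,y\in FU(r^0)$ with $x\ll y$. By Lemma~\ref{lem:levels} the levels in $x\cup y$ are those in $x$ and in $y$. If $i\ge\nu(y)$, some point of $y$ has level at most $i$, and the points of $y$ come after those of $x$. If $i<\nu(y)$, no point of $y$ has level at most $i$. Hence
\begin{equation}\label{eq:split}
M_{x\cup y}(i)=
\begin{cases}
M_y(i)&\text{if } i\ge\nu(y),\\
M_x(i)&\text{if } \nu(x)\le i<\nu(y).
\end{cases}
\end{equation}

\begin{lemma}\label{lem:key}
Let $x,v,w\in FU(r^0)$ with $x\ll v\ll w$. Put $n=\nu(x)$, $m=\nu(v)$, $l=\nu(w)$, $a=M_x(n)$, $c=M_v(m)$, and assume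
\[
n<m\le a<l\le c .
\]
Then $w$, $v\cup w$ and $x\cup v\cup w$ do not all have the same color $\chi$.
\end{lemma}

\begin{proof}
Put $y=v\cup w$ and $z=x\cup y$. Since $m<l$, Lemma~\ref{lem:levels} gives $\nu(y)=m$. Since $\min y=\min v$ we have $x\ll y$, and since $n<m$ we get $\nu(z)=n$. Applying \eqref{eq:split} to $x\ll y$ and then to $v\ll w$ gives
\[
M_z(i)=
\begin{cases}
M_x(i)&\text{if } n\le i<m,\\
M_y(i)=M_v(i)&\text{if } m\le i<l,\\
M_y(i)=M_w(i)&\text{if } l\le i.
\end{cases}
\]
Every point of $w$ is at least $l$ by \eqref{eq:bound}. So once an orbit in $y$ or in $z$ reaches a point of $w$, it continues by $M_w$.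

\emph{The set $y$.} The orbit of $m$ begins with $M_v(m)=c$, because $m<l$. The next term is $M_w(c)$, because $c\ge l$. It lies in $w$, and it exceeds $c\in v$. So the orbit is $c$ followed by the orbit of $c$ in $w$, with a strict first step, and $g(y)=1+g_w(c)$.

\emph{The set $z$.} The orbit of $n$ begins with $M_x(n)=a$, because $n<m$. The next term is $b=M_v(a)$, because $m\le a<l$. It lies in $v$, so $b>a$, and $b\ge M_v(m)=c\ge l$ by monotonicity. The next term is therefore $M_w(b)$, which lies in $w$ and exceeds $b$. So the orbit is $a,b$ followed by the orbit of $b$ in $w$, with two strict first steps, and $g(z)=2+g_w(b)$.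

Let $G=g(w)$. We have $l\le c\le b<\min w$, so by Lemma~\ref{lem:late} the pair $(g_w(c),g_w(b))$ is $(G,G)$, $(G,G-1)$ or $(G-1,G-1)$. Accordingly $(g(w),g(y),g(z))$ is
\[
(G,\,G+1,\,G+2),\qquad (G,\,G+1,\,G+1)\qquad\text{or}\qquad (G,\,G,\,G+1).
\]
Each triple contains both $G$ and $G+1$, hence both parities.
\end{proof}

Each inequality in the hypothesis steers one step. The inequalities $n<m<l$ make the orbits start in the first set. The inequalities $m\le a$ and $l\le c$ make them leave $x$ and $v$ at once. The inequality $a<l$ prevents the orbit in $z$ from jumping from $x$ directly into $w$, which would make $v$ invisible. Finally $c\le b$ excludes the pair $(G-1,G)$, the only one that would give three equal parities. In Example~\ref{ex:hand}, $(n,m,a,l,c)=(0,1,1,2,3)$, and the third triple occurs with $G=1$.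

\begin{proof}[Proof of Theorem~\ref{thm:core}(a)]
Let $E=FU(t)\subseteq FU(s^0)$ be monochromatic for $\chi$, and suppose that $N(E)$ is infinite. By \eqref{eq:N}, for each $i\in N(E)$ the set $E$ has elements of level $i$ with arbitrarily large minimum. Make the following choices, in this order.
\begin{itemize}
\item Choose $n<m$ in $N(E)$.
\item Choose $x\in E$ with $\nu(x)=n$ and $\min x\ge m$. Then $a=M_x(n)\in x$, so $a\ge m$.
\item Choose $l\in N(E)$ with $l>a$.
\item Choose $v\in E$ with $\nu(v)=m$ and $\min v\ge\max(l,\kappa(x))$. Then $x\ll v$, and $c=M_v(m)\in v$, so $c\ge l$.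
\item Choose $w\in E$ with $\nu(w)=l$ and $\min w\ge\kappa(v)$. Then $v\ll w$.
\end{itemize}
The hypotheses of Lemma~\ref{lem:key} hold. By (F1) the sets $w$, $v\cup w$ and $x\cup v\cup w$ lie in $E$, so they have the same color. This contradicts the lemma.
\end{proof}

The third choice asks for a level above a position that is already fixed, and this is where an infinite $N(E)$ is needed. The only property of $E=FU(t)$ used is closure under unions. The order $x<v<w$ comes from choosing sets far out, so $t$ need not be ordered. This is why the ordered and the unordered case are settled together. With part (a), Theorems~\ref{thm:stable} and~\ref{thm:strong} are proved.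

\section{No fixed bound}\label{sec:sharp}

For the coloring $\chi$ on the model tower, part (b) can be seen by hand. Fix $k\ge1$, let $i(0),i(1),\dots$ list each of $0,\dots,k-1$ infinitely often, and choose $k\le p_0<q_0<p_1<q_1<\cdots$ with $p_j\in D_{i(j)}$ and $q_j\in D_k$. Let $t_j=\{p_j,q_j\}$ and $z\in FU(t)$. Then $\nu(z)<k$, so the orbit starts at some $p_j$, which is not $\max z$. Since $p_j\ge k$ and all levels are at most $k$, the next term is $\max z$. Thus $g(z)=1$ on $FU(t)$, while $\nu(t_j)=i(j)$, so $N(FU(t))\supseteq\{0,\dots,k-1\}$. Here every position is at least as large as every level, so the inequality $a<l$ of Lemma~\ref{lem:key} never holds.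

For an arbitrary coloring we must find elements of $k$ different levels all of whose unions have one color. Levels combine by the rule $\nu(x\cup y)=\min(\nu(x),\nu(y))$. The plan is to find ultrafilters $e_i$, concentrated on sets of level $i$, that multiply by the same rule, $e_ie_j=e_{\min(i,j)}$, and to use them as notions of ``most sets of level $i$'' in a recursive construction.

\subsection*{The semigroup}
The ultrafilters on $\mathrm{Fin}$ form a compact Hausdorff space with basic open sets $\overline A=\{e:A\in e\}$ for $A\subseteq\mathrm{Fin}$; these sets are also closed. Let $T_k=\{x\in \mathrm{Fin}:\min x\ge k\}$, and let $S$ be the set of ultrafilters that contain $FU(r^0)$ and every $T_k$. It is an intersection of sets $\overline A$, hence compact. For $x\in\mathrm{Fin}$, $A\subseteq\mathrm{Fin}$ and $e,f\in S$ put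
\[
x^{-1}A=\{y:x<y,\ x\cup y\in A\},\qquad A_f=\{x:x^{-1}A\in f\},\qquad ef=\{A:A_f\in e\}.
\]
Informally, $A\in ef$ means that for $e$-most $x$ and then for $f$-most $y$ we have $x\cup y\in A$. For $x<y$ we have $\max(x\cup y)=\max y$, and so
\begin{equation}\label{eq:shift}
y^{-1}(x^{-1}A)=\{z:y<z,\ x\cup y\cup z\in A\}=(x\cup y)^{-1}A .
\end{equation}

\begin{lemma}\label{lem:semigroup}
\begin{itemize}
\item[(i)] For $e,f\in S$, the family $ef$ is an ultrafilter.
\item[(ii)] Let $e,f\in S$, $A\in e$, $B\in f$ with $A,B\subseteq FU(r^0)$. If $C$ contains $x\cup y$ whenever $x\in A$, $y\in B$ and $x\ll y$, then $C\in ef$.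
\item[(iii)] $S$ is a semigroup, and for each $f\in S$ the map $e\mapsto ef$ is continuous.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The sets $x^{-1}A$ and $x^{-1}(\mathrm{Fin}\setminus A)$ partition $\{y:x<y\}=T_{\max x+1}\in f$, so exactly one of them is in $f$. Thus $(\mathrm{Fin}\setminus A)_f=\mathrm{Fin}\setminus A_f$. From $x^{-1}(A\cap B)=x^{-1}A\cap x^{-1}B$ we get $(A\cap B)_f=A_f\cap B_f$. Also $\emptyset_f=\emptyset$, and $A\subseteq B$ implies $A_f\subseteq B_f$. So the ultrafilter properties pass from $e$ to $ef$.

(ii) For $x\in A$ we have $x^{-1}C\supseteq B\cap T_{\kappa(x)}\in f$. So $C_f\supseteq A\in e$.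

(iii) Part (ii) with $A=C=FU(r^0)\cap T_k$ and $B=FU(r^0)$ shows $ef\in S$. The preimage of $\overline A$ under $e\mapsto ef$ is $\overline{A_f}\cap S$, which is open in $S$. For associativity, $A\in(ef)g$ means $(A_g)_f\in e$, and $A\in e(fg)$ means $A_{fg}\in e$. Now $x\in(A_g)_f$ if and only if $\{y:x<y,\ (x\cup y)^{-1}A\in g\}\in f$, and $x\in A_{fg}$ if and only if $\{y:y^{-1}(x^{-1}A)\in g\}\in f$. By \eqref{eq:shift} these two sets of $y$ have the same intersection with $\{y:x<y\}\in f$. Hence $(A_g)_f=A_{fg}$.
\end{proof}

We use Ellis's lemma: a nonempty compact Hausdorff space with an associative operation in which each map $e\mapsto ef$ is continuous contains an idempotent, an element $e$ with $ee=e$. It applies to every nonempty closed subsemigroup of $S$.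

\subsection*{A chain of idempotents}
Assume $N(FU(s^0))=\omega$. Let $V_i=\{z\in FU(r^0):\nu(z)=i\}$, and recall from \eqref{eq:nu} that $FU(r^i)$ is the set of $z$ with $\nu(z)\ge i$. Put
\[
S_i=\{e\in S:FU(r^i)\in e\},\qquad J_i=\{e\in S:V_i\in e\}.
\]
These sets are closed, and $J_i\cup J_{i+1}\subseteq S_i$. By \eqref{eq:N} and $i\in N(FU(s^0))$, the sets $V_i\cap T_k$, $k\in\omega$, are nonempty. They decrease with $k$, so they lie in an ultrafilter, and $J_i\ne\emptyset$; this is the only use of the assumption. If $x\ll y$ both have level at least $i$, then by Lemma~\ref{lem:levels} so does $x\cup y$, and if one of them has level exactly $i$, so does $x\cup y$. By Lemma~\ref{lem:semigroup}(ii), $S_i$ is a subsemigroup and $J_i$ is a two-sided ideal of $S_i$: if $e\in J_i$ and $f\in S_i$, then $ef,fe\in J_i$.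

\begin{lemma}\label{lem:below}
If $e\in S_i$ is idempotent, there is an idempotent $f\in J_i$ with $ef=fe=f$.
\end{lemma}

\begin{proof}
The set $J_ie=\{ae:a\in J_i\}$ is a continuous image of the nonempty compact set $J_i$, so it is nonempty and closed. It is contained in $J_i$. It is a subsemigroup, since $(ae)(be)=(aeb)e$ with $aeb\in J_i$ for $a,b\in J_i$. Let $f_0=ae$ be an idempotent in $J_ie$. Then $f_0e=aee=f_0$. To obtain absorption on the left as well, put $f=ef_0\in J_i$. Then $ef=eef_0=f$, $fe=ef_0e=ef_0=f$, and $ff=e(f_0e)f_0=ef_0f_0=f$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:core}(b)]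
Let a coloring of $FU(s^0)=FU(r^0)$ with $q$ colors and a number $k$ be given, and put $K=qk$. Let $e_K$ be an idempotent in the closed subsemigroup $J_K$. Since $J_{i+1}\subseteq S_i$, Lemma~\ref{lem:below} yields successively idempotents $e_{K-1},\dots,e_0$ with $e_i\in J_i$ and $e_ie_{i+1}=e_{i+1}e_i=e_i$. For $i<j\le K$, induction on $j$ gives $e_ie_j=(e_ie_{j-1})e_j=e_i(e_{j-1}e_j)=e_ie_{j-1}=e_i$, and the same computation with all products reversed gives $e_je_i=e_i$. So $e_ie_j=e_{\min(i,j)}$ for all $i,j\le K$.

Each of the $qk+1$ ultrafilters $e_i$ contains one of the $q$ color classes. So there are a color class $A$ and a set $I\subseteq\{0,\dots,K\}$ with $|I|>k$ and $A\in e_i$ for all $i\in I$.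

In the recursion, a chosen set $x$ must leave room for a continuation at every level in $I$, and so must its unions with later sets. Therefore let
\[
A^*=\{x\in A:\ x^{-1}A\in e_j\text{ for all }j\in I\}=A\cap\bigcap_{j\in I}A_{e_j}.
\]
We claim that for every $i\in I$,
\begin{equation}\label{eq:star}
A^*\in e_i,\qquad\text{and}\qquad x^{-1}A^*\in e_i\ \text{ for all }x\in A^*.
\end{equation}
For $j\in I$ we have $\min(i,j)\in I$, so $A\in e_{\min(i,j)}=e_ie_j$, which means $A_{e_j}\in e_i$. Since $I$ is finite, $A^*\in e_i$. Now let $x\in A^*$ and $B=x^{-1}A$. Then $B\in e_j$ for all $j\in I$, so the same argument gives $B\cap\bigcap_{j\in I}B_{e_j}\in e_i$. If $y$ is in this set, then $x<y$, $x\cup y\in A$, and $(x\cup y)^{-1}A=y^{-1}B\in e_j$ for all $j\in I$ by \eqref{eq:shift}. So $x\cup y\in A^*$, that is, $y\in x^{-1}A^*$. This proves \eqref{eq:star}.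

Let $i(0),i(1),\dots$ list each element of $I$ infinitely often. We choose $t_0<t_1<\cdots$ recursively so that $\nu(t_j)=i(j)$ and the finite set $U_j$ of all unions of nonempty subfamilies of $\{t_0,\dots,t_{j-1}\}$ is contained in $A^*$. Here $U_0=\emptyset$. Given $t_0,\dots,t_{j-1}$, the set
\[
V_{i(j)}\cap A^*\cap\bigcap_{x\in U_j}x^{-1}A^*
\]
is in $e_{i(j)}$ by \eqref{eq:star} and $e_{i(j)}\in J_{i(j)}$; let $t_j$ be any element of it. For $j\ge1$, membership in $t_{j-1}^{-1}A^*$ gives $t_{j-1}<t_j$. An element of $U_{j+1}$ is an $x\in U_j$, or $t_j$, or $x\cup t_j$ with $x\in U_j$, and in each case it lies in $A^*$.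

The sequence $t$ is ordered and $FU(t)=\bigcup_jU_j\subseteq A$. For each $i\in I$ infinitely many terms $t_j$ have level $i$, and their minima are unbounded by (F2). By \eqref{eq:N}, $N(FU(t))\supseteq I$, and so $|N(FU(t))|\ge k$.
\end{proof}

The proof uses a finite set of levels twice: the chain of idempotents is built downward from a top level $K$, and $A^*$ is a finite intersection. By part (a), the conclusion with $N(FU(t))$ infinite is false for the coloring $\chi$.

\begin{thebibliography}{9}

\bibitem{IFU}
\emph{Idempotent Filters and Ultrafilters},
\texttt{https://refubium.fu-berlin.de/\allowbreak bitstream/\allowbreak handle/\allowbreak fub188/\allowbreak 8632/\allowbreak Krautzberger\_\allowbreak Idempotent\_\allowbreak Filters\_\allowbreak and\_\allowbreak Ultrafilters.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}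

\end{thebibliography}
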